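# Powers of PT-groups: a group $G$ that is a PT-group while $G\times G$ is not

All topological groups are assumed to be Tychonoff. Every Tychonoff space $X$ sits densely in its Dieudonné completion $\mu X$, which is built from the topology of $X$ alone. If $X=G$ is a topological group, we may ask whether the group operations survive the passage to $\mu G$. When they do, $G$ is called a PT-group. The paper of Aleksander V. Arhangel'skii and Miroslav Hušek, "Extensions of topological and semitopological groups and the product operation", asks as its Question 3: can $G$ be a PT-group when $G\times G$ is not? The answer is yes, in ZFC. With two different factors the question is much easier, and we start there.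

## 1. Two different PT-groups with a bad product

**Definitions.** The Dieudonné completion $\mu X$ of a Tychonoff space $X$ is the completion of $X$ with respect to the finest uniformity compatible with its topology (the *fine uniformity*). The space $X$ is *Dieudonné complete* if it is complete in its fine uniformity, that is, if $\mu X=X$. A topological group $G$ is a *PT-group* if the group operations of $G$ extend continuously to $\mu G$ and make $\mu G$ a topological group with $G$ as a topological subgroup.

A trivial example: if a group $G$ is Dieudonné complete (for instance metrizable), then $\mu G=G$, so $G$ is a PT-group. A less trivial example is the group $L$ below.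

We use four standard facts (see Engelking, *General Topology*, §8.5).

* (D1) A continuous map from $X$ to a Dieudonné complete space extends continuously to $\mu X$.
* (D2) Metrizable spaces, compact spaces, and products of Dieudonné complete spaces are Dieudonné complete.
* (D3) If $X$ is dense in a Dieudonné complete space $Z$ and every continuous map from $X$ to a metrizable space $Y$ extends to a continuous map $Z\to Y$, then $Z=\mu X$.
* (D4) If $X$ has a continuous injection $g$ onto a metric space $(M,d)$, then $X$ is Dieudonné complete.

**Proof of (D3).** The fine uniformity is generated by all continuous pseudometrics. A continuous pseudometric on $X$ is the pullback of the metric of its metric quotient $Y$ under the continuous map $X\to Y$. Extend this map to $Z\to Y$ and pull the metric back: the pseudometric extends to a continuous pseudometric on $Z$. Conversely, continuous pseudometrics on $Z$ restrict to continuous ones on $X$. So the fine uniformity of $X$ is the restriction of that of $Z$. In the latter $Z$ is complete and $X$ is dense, so $Z$ is the completion of $X$. $\square$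

**Proof of (D4).** By (D2) and (D1), $g$ extends to a continuous $\tilde g:\mu X\to M$. Suppose $q\in\mu X\setminus X$. As $g$ is onto, $\tilde g(q)=y=g(x)$ for some $x\in X$. Take a continuous $\psi:\mu X\to[0,1]$ with $\psi(x)=1$ and $\psi(q)=0$, and put $v=d(\tilde g,y)+\psi$. On $X$ the function $v$ is positive: if $d(g(x'),y)=0$, then $x'=x$, and $\psi(x)=1$. So $1/v$ is continuous on $X$ and extends to a continuous $\hat u:\mu X\to\mathbb R$. By density $\hat u v=1$ on $\mu X$. But $v(q)=0$, a contradiction. $\square$

**Notation.** Let $\mathfrak c=2^{\aleph_0}$ and $\lambda=\mathrm{cf}(\mathfrak c)$. By König's theorem $\lambda$ is a regular uncountable cardinal, and $\lambda\le\mathfrak c$. Sections 1–3 use only that $\lambda$ is regular and uncountable. Let $\mathbb Z_2=\{0,1\}$, let $K=\mathbb Z_2^\lambda$ be the compact product group, and put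
$$L=\{x\in K:|\operatorname{supp}x|<\lambda\},\qquad p=(1,1,1,\dots)\in K\setminus L .$$
$L$ is a dense subgroup of $K$. For $A\subset\lambda$ let $1_A$ be the indicator of $A$, and let $x\cdot 1_A$ be $x$ with all coordinates outside $A$ replaced by $0$. For finite $F\subset\lambda$ write $[x|F]=\{y:y|F=x|F\}$.

The first lemma says that $L$ sees only countably many coordinates at a time.

**Lemma 1.** Let $g:L\to Y$ be continuous, $Y$ metrizable. There is a countable $A\subset\lambda$ such that $x|A=y|A$ implies $g(x)=g(y)$ for all $x,y\in L$.

**Proof.** *Reduction to $Y=\mathbb R$.* The product $K$ is ccc. If $U,V\subset K$ are open and $U\cap V\cap L=\emptyset$, then $U\cap V=\emptyset$ by density of $L$, so $L$ is ccc too. Hence $g(L)$ is ccc and metrizable, so it is separable. The distances to the points of a countable dense subset of $g(L)$ separate the points of $g(L)$. It is enough to find a countable set for each of these countably many real functions and take the union. So let $Y=\mathbb R$.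

*Closures of open sets depend on countably many coordinates.* Let $U\subset K$ be open. A maximal disjoint family of basic clopen subsets of $U$ is countable, and its union is dense in $U$. This union has the form $\pi_A^{-1}(V)$ with $A$ countable, $\pi_A:K\to\mathbb Z_2^A$ the projection, and $V$ open. Since $\pi_A$ is open, $\overline U=\overline{\pi_A^{-1}(V)}=\pi_A^{-1}(\overline V)$.

*Conclusion.* For $q\in\mathbb Q$ let $U_q\subset K$ be open with $U_q\cap L=\{g<q\}$, and let $A$ be countable such that all $\overline{U_q}$ depend only on the coordinates in $A$. Suppose $x|A=y|A$ but, say, $g(x)<q<g(y)$ with $q\in\mathbb Q$. Then $x\in U_q$, so $y\in\overline{U_q}=\overline{U_q\cap L}$ (density of $L$), so $g(y)\le q$, a contradiction. $\square$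

**Lemma 2.** $\mu L=K$. In particular $L$ is a PT-group.

**Proof.** $K$ is compact, hence Dieudonné complete, and $L$ is dense in it. Given a continuous $g:L\to Y$ with $Y$ metrizable, take $A$ from Lemma 1 and put $\hat g(x)=g(x\cdot 1_A)$ for $x\in K$. As $A$ is countable, $x\mapsto x\cdot1_A$ is a continuous map $K\to L$, so $\hat g$ is continuous. It extends $g$, since $x\cdot1_A$ and $x$ agree on $A$. Apply (D3). $\square$

The next lemma turns a non-extendable function into a failure of the PT property.

**Lemma 3.** Let $H$ be a Boolean topological group, written additively, let $q\ge1$, and let $f:L\times H^{q}\to\mathbb R$ be a continuous function with no continuous extension to $K\times H^{q}$. Put $G=L\times H$. Then $G^j$ is not a PT-group for any $j\ge q$.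

**Proof.** Suppose $T=\mu(G^j)$ is a topological group containing $G^j$ as a topological subgroup. The continuous function
$$g\big((x_0,h_0),\dots,(x_{j-1},h_{j-1})\big)=f(x_0,h_0,\dots,h_{q-1})$$
on $G^j$ extends to a continuous $\hat g:T\to\mathbb R$ by (D1). The map $L\to T$, $x\mapsto((x,0),(0,0),\dots,(0,0))$, has values in a Dieudonné complete space. Since $\mu L=K$, it extends to a continuous $\tilde\jmath:K\to T$. Let $\iota:H^{q}\to G^j\subset T$ be
$$\iota(h_0,\dots,h_{q-1})=((0,h_0),\dots,(0,h_{q-1}),(0,0),\dots,(0,0)).$$
Since the operation of $T$ is continuous, $\Theta(y,z)=\tilde\jmath(y)+\iota(z)$ is a continuous map $K\times H^{q}\to T$. For $y\in L$ the sum is computed in $G^j$ and equals $((y,h_0),(0,h_1),\dots)$, so $\hat g(\Theta(y,z))=f(y,z)$. Thus $\hat g\circ\Theta$ is a continuous extension of $f$ to $K\times H^{q}$, a contradiction. $\square$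

So we look for a group $H$ and a continuous function on $L\times H$ that does not extend over the point $p$.

**The group $H^\circ$.** Let $H^\circ$ be the $\mathbb Z_2$-vector space with basis $\{e_{E,m}\}$, where $E\subset\lambda$ is finite nonempty and $m<\omega$. Let $H^\circ_m$ be the span of the $e_{E,m}$ with $m$ fixed; we call $m$ the *level*. Let $\chi_{\gamma,m}:H^\circ\to\mathbb Z_2$ be the homomorphism with
$$\chi_{\gamma,m}(e_{E,m})=0\iff\gamma\in E,\qquad \chi_{\gamma,m}|_{H^\circ_{m'}}=0\ \ (m'\neq m).$$
A neighborhood base at $0$ consists of the subgroups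
$$N_{k,F}=\Big\{h\in\bigoplus_{m\ge k}H^\circ_m:\chi_{\gamma,m}(h)=0\ \ \forall\gamma\in F,\ \forall m<\omega\Big\},\qquad k<\omega,\ F\subset\lambda\text{ finite},$$
and we write $N_k=N_{k,\emptyset}$. Since $N_{k,F}\cap N_{k',F'}=N_{\max(k,k'),F\cup F'}$ and $\bigcap_kN_k=0$, this is a Hausdorff group topology with a base of clopen subgroups at $0$. The subgroups $N_k$ alone define a coarser metrizable group topology. This is what the levels are for: by (D4), every power $(H^\circ)^j$ is Dieudonné complete, hence a PT-group.

**Proposition 4.** All finite powers of $L$ and of $H^\circ$ are PT-groups, but $L\times H^\circ$ is not a PT-group.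

**Proof.** A bijection $\lambda\times j\to\lambda$ identifies $L^j$ with $L$ (all $j$ supports have size $<\lambda$ iff the total support does), so $L^j$ is a PT-group by Lemma 2. The powers of $H^\circ$ were just treated. By Lemma 3 with $q=1$ it remains to find a bad $f$ on $L\times H^\circ$.

Put $W_{E,m}=e_{E,m}+N_{m+1}$. These sets are pairwise disjoint and miss $0$. Indeed, for equal $m$ they are distinct nonzero cosets of $N_{m+1}$. If $m<m'$, then $W_{E',m'}\subset N_{m'}\subset N_{m+1}$, while $W_{E,m}\cap N_{m+1}=\emptyset$. Define
$$f(x,h)=1\iff h\in W_{E,m}\text{ for some }(E,m)\text{ with }x|E\equiv1,$$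
and $f(x,h)=0$ otherwise.

*Continuity at $(x,h)$, $h\ne0$.* Pick $k$ with $h\notin N_k$. If $m\ge k$, then $W_{E,m}\subset N_k$ misses $h+N_k$. If $m<k$, then $W_{E,m}$ is a union of cosets of $N_k$. So the open set $h+N_k$ either lies in exactly one $W_{E,m}$ and misses the others, or misses all of them. On $L\times(h+N_k)$ the function $f$ is either the indicator of the clopen condition $x|E\equiv1$ or $0$.

*Continuity at $(x,0)$.* Here $f(x,0)=0$. As $x\in L$, there is $\gamma$ with $x(\gamma)=0$. Let $y\in L$ with $y(\gamma)=0$, and let $h\in N_{0,\{\gamma\}}$. If $h\in W_{E,m}$, then $0=\chi_{\gamma,m}(h)=\chi_{\gamma,m}(e_{E,m})$, because $\chi_{\gamma,m}$ vanishes on $N_{m+1}$. So $\gamma\in E$ and $y|E\not\equiv1$. Hence $f=0$ on this neighborhood of $(x,0)$.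

*No extension.* If $\hat f:K\times H^\circ\to\mathbb R$ extends $f$ continuously, then $\hat f(p,0)=0$ by density of $L$. So $\hat f<\frac12$ on some $[p|F]\times N_{k,F'}$. Take a finite nonempty $E\supset F\cup F'$. Then $1_E\in L\cap[p|F]$, and $e_{E,k}\in N_{k,F'}$ since $F'\subset E$. But $f(1_E,e_{E,k})=1$, a contradiction. $\square$

**Where the badness sits.** Look at $S=\{e_{E,m}\}\subset H^\circ$. We have $0\in\overline S$, since $e_{E,k}\in N_{k,F}$ for every $E\supset F$. But if $S'\subset S$ has $|S'|<\lambda$, some $\gamma$ lies in no $E$ that is used in $S'$, and then $N_{0,\{\gamma\}}\cap S'=\emptyset$. So a set of size $\lambda$ accumulates at $0$ although none of its subsets of size $<\lambda$ does.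

## 2. What changes when there is only one group

**Theorem.** For every integer $n\ge1$ there is (in ZFC) a Hausdorff zero-dimensional Boolean topological group $G$ such that $G^j$ is a PT-group for $1\le j\le n$ and $G^j$ is not a PT-group for any $j\ge n+1$. In particular, for $n=1$: $G$ is a PT-group and $G\times G$ is not.

A Tychonoff space is a *Moscow space* if the closure of every open subset is a union of $G_\delta$-subsets, and a *Moscow group* is a topological group whose underlying space is Moscow. Metrizable spaces are Moscow, since their closed sets are $G_\delta$. The one-point compactification of an uncountable discrete set $D$ is not: split $D$ into uncountable $D_0,D_1$. Then $\overline{D_0}=D_0\cup\{\infty\}$, but every $G_\delta$ containing $\infty$ has countable complement and so meets $D_1$. Every Moscow group is a PT-group, and there exist two different Moscow groups whose product is not a PT-group; these are the known facts recorded with the question.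

**Addendum.** If $\mathrm{cf}(2^{\aleph_0})=\omega_1$ (for example under CH), then $G,\dots,G^n$ in the Theorem can be taken to be even Moscow groups, for the group $G$ constructed below.

Proposition 4 cannot be used as it stands: putting its two groups into one gives $L\times H^\circ$, which is already not a PT-group. We keep the shape $G=L\times H$ with $H$ Boolean. Since $G^j\cong L^j\times H^j\cong L\times H^j$, what matters is the pair $(L,H^j)$. For $j\le n$ every continuous map from $L\times H^j$ to a metrizable space should extend over $K\times H^j$, and for $j=n+1$ some function should not. The next lemma shows that the phenomenon noticed after Proposition 4 is the only obstacle to extension.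

**Lemma 5.** Let $Z$ be a space in which every point of the closure of a set $S$ lies in the closure of some $S'\subset S$ with $|S'|<\lambda$. Then every continuous $f:L\times Z\to Y$ with $(Y,d)$ metric extends to a continuous $\hat f:K\times Z\to Y$.

**Proof.** *Definition of $\hat f$.* For $z\in Z$ let $A_z$ be a countable set as in Lemma 1 for $f(\cdot,z)$. For $x\in K$ put $\hat f(x,z)=f(x\cdot1_A,z)$, where $A\supset A_z$ and $|A|<\lambda$, so that $x\cdot 1_A\in L$. The value does not depend on $A$, since all the points $x\cdot1_A$ agree on $A_z$. If $x\in L$, then $x\cdot1_{A_z}$ agrees with $x$ on $A_z$, so $\hat f(x,z)=f(x,z)$.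

*Continuity over small sets.* Let $D\subset Z$, $|D|<\lambda$. Then $A=\bigcup_{z\in D}A_z$ has size $<\lambda$ and $\hat f(x,z)=f(x\cdot1_A,z)$ on all of $K\times D$. Since $x\mapsto x\cdot1_A$ is a continuous map $K\to L$, $\hat f|_{K\times D}$ is continuous.

*Passage to a map into $C(K,Y)$.* Let $\Phi:Z\to C(K,Y)$, $\Phi(z)=\hat f(\cdot,z)$, with the sup metric on $C(K,Y)$. If $|D|<\lambda$, then $\Phi|_D$ is continuous: given $z_0\in D$ and $\epsilon>0$, every $x\in K$ has a neighborhood $U_x$, and $z_0$ a neighborhood $V_x$ in $D$, such that $\hat f$ stays within $\epsilon/2$ of $\hat f(x,z_0)$ on $U_x\times V_x$. Cover $K$ by finitely many $U_x$ and intersect the corresponding $V_x$ to get $V$. For $z\in V$ and every $x'\in K$ we get $d(\hat f(x',z),\hat f(x',z_0))<\epsilon$.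

*Continuity of $\Phi$.* Let $z\in\overline S$. Pick $S'\subset S$ with $|S'|<\lambda$ and $z\in\overline{S'}$. Continuity of $\Phi$ on $D=S'\cup\{z\}$ gives $\Phi(z)\in\overline{\Phi(S')}\subset\overline{\Phi(S)}$. So $\Phi(\overline S)\subset\overline{\Phi(S)}$ for every $S$, that is, $\Phi$ is continuous. The evaluation $K\times C(K,Y)\to Y$ is continuous, hence so is $\hat f$. $\square$

Let us say that $Z$ has *tightness below $\lambda$* if it satisfies the hypothesis of Lemma 5. We now want a Boolean group $H$, built like $H^\circ$, such that $H^n$ has tightness below $\lambda$ while $H^{n+1}$ still carries a bad function.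

## 3. Patterns, and why they must depend on $E$

To hide the bad set from $H^n$, replace each $e_{E,m}$ by $n+1$ vectors $e_{E,m,0},\dots,e_{E,m,n}$ and let only the whole $(n+1)$-tuple detect whether $\gamma\in E$.

**Definition.** Fix $n\ge0$. A *pattern* assigns to every finite nonempty $E\subset\lambda$ and $m<\omega$ a function $a^m_E=(a^m_{E,0},\dots,a^m_{E,n}):\lambda\to\mathbb Z_2^{n+1}$ with $a^m_E(\gamma)=0$ for $\gamma\in E$. Its group $H$ is the $\mathbb Z_2$-vector space with basis $\{e_{E,m,i}\}$ ($i\le n$). $H_m$ is the span of the $e_{E,m,i}$ with $m$ fixed, and $\chi_{\gamma,m}:H\to\mathbb Z_2$ is the homomorphism with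
$$\chi_{\gamma,m}(e_{E,m,i})=a^m_{E,i}(\gamma),\qquad\chi_{\gamma,m}|_{H_{m'}}=0\ \ (m'\ne m).$$
The neighborhood base at $0$ is
$$N_{k,F}=\Big\{h\in\bigoplus_{m\ge k}H_m:\chi_{\gamma,m}(h)=0\ \ \forall\gamma\in F,\ \forall m<\omega\Big\},\qquad N_k:=N_{k,\emptyset}=\bigoplus_{m\ge k}H_m .$$

For example, $H^\circ$ is the case $n=0$, $a^m_E=1$ off $E$. Exactly as there, $N_{k,F}\cap N_{k',F'}=N_{\max(k,k'),F\cup F'}$ and $\bigcap_kN_k=0$. So $H$ is a Hausdorff, zero-dimensional Boolean topological group. The subgroups $N_k$ define a coarser metrizable group topology, every $H^j$ is Dieudonné complete by (D4), and points of $H^j$ are $G_\delta$.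

The next lemma isolates what the proof of Proposition 4 needs. We apply $\chi_{\gamma,m}$ to elements of $H^q$ coordinatewise.

**Lemma 6.** Let $H$ be the group of a pattern, let $q\ge1$, and let $z_{E,m}\in H_m^q$ be given for all $E,m$, such that

1. for each $m$ the $z_{E,m}$ are nonzero and pairwise distinct;
2. $\chi_{\gamma,m}(z_{E,m})=0$ for $\gamma\in E$;
3. there is $\Gamma\subset\lambda$ with $|\Gamma|=\lambda$ such that $\chi_{\gamma,m}(z_{E,m})\ne0$ for all $E$, $m$ and all $\gamma\in\Gamma\setminus E$.

Then there is a continuous $f:L\times H^q\to\{0,1\}$ with no continuous extension $K\times H^q\to\mathbb R$.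

**Proof.** Put $W_{E,m}=z_{E,m}+N_{m+1}^q$. Since $H_m^q\cap N_{m+1}^q=0$, condition 1 says that for fixed $m$ these are distinct nonzero cosets of $N_{m+1}^q$. For $m<m'$ we have $W_{E',m'}\subset N_{m'}^q\subset N_{m+1}^q$, while $W_{E,m}\cap N^q_{m+1}=\emptyset$. So the sets $W_{E,m}$ are pairwise disjoint, and none contains $0$. Let $f(x,z)=1$ iff $z\in W_{E,m}$ for some $(E,m)$ with $x|E\equiv1$, and $f(x,z)=0$ otherwise.

*Continuity at $(x,z)$, $z\neq0$.* Pick $k$ with $z\notin N_k^q$. If $m\ge k$, then $W_{E,m}\subset N_k^q$ misses $z+N_k^q$. If $m<k$, then $W_{E,m}$ is a union of cosets of $N_k^q$. So $z+N_k^q$ is contained in exactly one $W_{E,m}$ and disjoint from the others, or disjoint from all. On the open set $L\times(z+N_k^q)$, $f$ is accordingly the indicator of $\{x|E\equiv1\}$ or $0$.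

*Continuity at $(x,0)$.* Here $f(x,0)=0$. Since $|\operatorname{supp}x|<\lambda=|\Gamma|$, there is $\gamma\in\Gamma$ with $x(\gamma)=0$. Let $y\in L$ with $y(\gamma)=0$ and $z\in N_{0,\{\gamma\}}^q$. If $z\in W_{E,m}$, then $0=\chi_{\gamma,m}(z)=\chi_{\gamma,m}(z_{E,m})$, because $\chi_{\gamma,m}$ vanishes on $N_{m+1}$. By condition 3, $\gamma\in E$, so $y|E\not\equiv1$. Hence $f(y,z)=0$ on this neighborhood.

*No extension.* A continuous extension $\hat f$ has $\hat f(p,0)=0$, so $\hat f<\frac12$ on some $[p|F]\times N_{k,F'}^q$. Let $E\supset F\cup F'$ be finite nonempty. Then $1_E\in L\cap[p|F]$. By condition 2, $\chi_{\gamma,k}(z_{E,k})=0$ for $\gamma\in F'$, and $\chi_{\gamma,m}$ with $m\ne k$ vanishes on $H_k$. So $z_{E,k}\in N_{k,F'}^q$. But $z_{E,k}\in W_{E,k}$ and $1_E|E\equiv1$, so $f(1_E,z_{E,k})=1$, a contradiction. $\square$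

Suppose the pattern satisfies $a^m_E(\gamma)=0\iff\gamma\in E$. Then
$$\mathbf e_{E,m}=(e_{E,m,0},\dots,e_{E,m,n})\in H^{n+1},\qquad \chi_{\gamma,m}(\mathbf e_{E,m})=a^m_E(\gamma),\tag{1}$$
so Lemma 6 applies with $q=n+1$, $z_{E,m}=\mathbf e_{E,m}$, $\Gamma=\lambda$. The negative half of the Theorem therefore holds for *every* such pattern. All the difficulty is in choosing the nonzero values off $E$ so that $H^n$ has tightness below $\lambda$.

**A first attempt: values that depend only on $\gamma$.** Take any $v:\lambda\to\mathbb Z_2^{n+1}\setminus\{0\}$ and set $a^m_E(\gamma)=v(\gamma)$ for $\gamma\notin E$. This fails already for $G^1$. There are finitely many values, so some $v_0$ is taken on a set $\Gamma$ of size $\lambda$. Choose $u\in\mathbb Z_2^{n+1}$ with $\langle u,v_0\rangle=1$ and put $z_{E,m}=\sum_iu_ie_{E,m,i}\in H_m$. Then $\chi_{\gamma,m}(z_{E,m})=\langle u,a^m_E(\gamma)\rangle$ is $0$ for $\gamma\in E$ and $1$ for $\gamma\in\Gamma\setminus E$. Since $u\ne0$, the $z_{E,m}$ are nonzero and distinct for fixed $m$. Lemma 6 applies with $q=1$, and by Lemma 3 no power of $L\times H$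 is a PT-group.

What went wrong is that a single linear combination $u$ saw a nonzero value for $\lambda$ many $\gamma$ and all $E$ at once. So the vector $a^m_E(\gamma)$ must vary with the position of $\gamma$ relative to $E$, and must vary so richly that among any $\lambda$ many configurations every nonzero vector shows up between two of them. The comparison of $n+1$ real coordinates gives a vector of $n+1$ bits, and there are families of reals in which these bits can be prescribed freely.

## 4. An entangled family of reals

**Lemma 7.** There are distinct irrational reals $r_\xi$ $(\xi<\lambda)$ such that for every $N\ge1$, every family $\mathcal A$ of $\lambda$ injective $N$-tuples of elements of $\lambda$ with pairwise disjoint ranges, and every $\varepsilon\in\{\pm1\}^N$, there are $a,b\in\mathcal A$ with $\varepsilon_ir_{a(i)}<\varepsilon_ir_{b(i)}$ for all $i<N$.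

A family with $r_{\alpha+1}=r_\alpha+1$ for all limit $\alpha<\lambda$ does not have this property: take $N=2$, the pairs $(\alpha,\alpha+1)$, and $\varepsilon=(1,-1)$. No pair can move up in the first coordinate and down in the second. So the recursion must avoid real numbers that are determined in a simple way by earlier ones. "Simple" will mean: through countable data. This is a construction of Todorcevic type.

**Proof. Step 1: the recursion.** Let $\mathcal C$ be the set of pairs $(C,\varepsilon)$ with $C\subset\mathbb R^N$ nonempty and countable, $\varepsilon\in\{\pm1\}^N$, $N\ge2$. Since $|\mathcal C|=\mathfrak c$ and $\lambda=\mathrm{cf}(\mathfrak c)$, we can write $\mathcal C=\bigcup_{\xi<\lambda}\mathcal C_\xi$, increasing, with $|\mathcal C_\xi|<\mathfrak c$. For nonempty $C\subset\mathbb R^N$ (countable or not) and $u\in\mathbb R^{N-1}$ put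
$$\varphi_{C,\varepsilon}(u)=\sup\{\varepsilon_{N-1}z_{N-1}:z\in C,\ \varepsilon_iz_i>\varepsilon_iu_i\ \ \forall i<N-1\}\in[-\infty,\infty].$$
Recursively choose $r_\xi\in\mathbb R\setminus(\mathbb Q\cup\{r_\eta:\eta<\xi\})$ with
$$\varepsilon_{N-1}r_\xi\ne\varphi_{C,\varepsilon}(r_{\eta_0},\dots,r_{\eta_{N-2}})\quad\text{for all }(C,\varepsilon)\in\mathcal C_\xi\text{ and all }\eta_0,\dots,\eta_{N-2}<\xi.\tag{2}$$
This is possible: fewer than $\mathfrak c$ values are forbidden, since $|\xi|<\lambda\le\mathfrak c$ and $|\mathcal C_\xi|<\mathfrak c$.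

**Step 2: set-up of the induction on $N$.** For $N=1$ take any two members of $\mathcal A$ in the appropriate order. Let $N>1$, and suppose $\mathcal A,\varepsilon$ is a counterexample. Subfamilies of size $\lambda$ are also counterexamples, and so is the result of permuting coordinates in $\mathcal A$ and $\varepsilon$ simultaneously. So we may assume $a(N-1)=\max_ia(i)$ for all $a\in\mathcal A$. Put $x_a=(r_{a(i)})_{i<N}$, let $x_a'$ be its first $N-1$ coordinates, and let $X=\{x_a:a\in\mathcal A\}$.

**Step 3: replacing $X$ by a countable set.** Let $C\subset X$ be countable and dense in $X$. For any $u$ and $q$, the conditions $\varepsilon_iz_i>\varepsilon_iu_i$ $(i<N-1)$ and $\varepsilon_{N-1}z_{N-1}>q$ are open in $z$. So some $z\in X$ satisfies them iff some $z\in C$ does, and $\varphi:=\varphi_{C,\varepsilon}=\varphi_{X,\varepsilon}$. Moreover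
$$\varphi(x_a')\le\varepsilon_{N-1}r_{a(N-1)}\quad\text{for all }a\in\mathcal A,$$
because otherwise some $b\in\mathcal A$ satisfies $\varepsilon_ir_{b(i)}>\varepsilon_ir_{a(i)}$ for all $i<N$, and $\mathcal A$ would not be a counterexample.

**Step 4: equality holds for $\lambda$ many $a$.** For $q\in\mathbb Q$ let $\mathcal A_q=\{a\in\mathcal A:\varphi(x_a')<q<\varepsilon_{N-1}r_{a(N-1)}\}$. Suppose $|\mathcal A_q|=\lambda$. The induction hypothesis for the truncated tuples gives $a,b\in\mathcal A_q$ with $\varepsilon_ir_{a(i)}<\varepsilon_ir_{b(i)}$ for $i<N-1$. Then $x_b$ is admitted in the supremum defining $\varphi(x'_a)$, so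
$$\varepsilon_{N-1}r_{b(N-1)}\le\varphi(x_a')<q<\varepsilon_{N-1}r_{b(N-1)},$$
a contradiction. So $|\mathcal A_q|<\lambda$ for every $q$. As $\lambda$ is regular and uncountable, $|\bigcup_q\mathcal A_q|<\lambda$. Hence $\varphi(x_a')=\varepsilon_{N-1}r_{a(N-1)}$ for $\lambda$ many $a$.

**Step 5: contradiction with the recursion.** Let $(C,\varepsilon)\in\mathcal C_{\xi_0}$. By disjointness of ranges the ordinals $a(N-1)$ are distinct, so some $a$ from Step 4 has $\xi:=a(N-1)\ge\xi_0$. Then $(C,\varepsilon)\in\mathcal C_\xi$, $a(i)<\xi$ for $i<N-1$, and $\varepsilon_{N-1}r_\xi=\varphi_{C,\varepsilon}(r_{a(0)},\dots,r_{a(N-2)})$, contradicting (2). $\square$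

The property in Lemma 7 does not depend on how the index set of size $\lambda$ is named. From now on fix $n\ge1$, re-index the reals as $r_{\beta,m,k}$ $(\beta<\lambda,\ m<\omega,\ k\le n)$, and put
$$w^m_\beta=(r_{\beta,m,0},\dots,r_{\beta,m,n})\in\mathbb R^{n+1}.$$

## 5. The pattern read off from the reals

For $\beta\neq\gamma$ let $\sigma^m(\beta,\gamma)\in\mathbb Z_2^{n+1}$ have $k$-th entry $1$ iff $r_{\gamma,m,k}>r_{\beta,m,k}$. Let $\theta^m(\beta,\gamma)=\sigma^m(\beta,\gamma)$ if this is $\ne0$, and $\theta^m(\beta,\gamma)=\mathbf 1=(1,\dots,1)$ otherwise. So $\theta^m$ is never $0$.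

If $E$ has several elements, we must say with which $\beta\in E$ a given $\gamma$ is compared. A *rational box* is a product of $n+1$ bounded open intervals with rational endpoints. For each finite nonempty $E\subset\lambda$ and $m<\omega$ fix pairwise disjoint rational boxes $U^m_{E,\beta}\ni w^m_\beta$ $(\beta\in E)$, and put
$$a^m_E(\gamma)=\begin{cases}0,&\gamma\in E,\\ \theta^m(\beta,\gamma),&\gamma\notin E,\ w^m_\gamma\in U^m_{E,\beta},\ \beta\in E,\\ \mathbf 1,&\text{otherwise.}\end{cases}$$
Since $\theta^m$ is never $0$, we have $a^m_E(\gamma)=0\iff\gamma\in E$. Let $H$ be the group of this pattern, and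
$$G=L\times H .$$
This is a Hausdorff zero-dimensional Boolean topological group.

**The smallest case by hand.** Let $n=1$ and $s_\delta=e_{\{\delta\},0,0}$ for $\delta<\lambda$. Then $s_\delta\in N_{0,\{\delta\}}$, and we ask whether $s_\delta\in N_{0,\{\delta'\}}$ for some $\delta\neq\delta'$. In the first attempt with $v\equiv\mathbf 1$ this never happens. Here it does. There are countably many rational boxes, so $\lambda$ many $\delta$ have the same box $U^0_{\{\delta\},\delta}=U$. For two such, $w^0_{\delta'}\in U$, so $a^0_{\{\delta\}}(\delta')=\theta^0(\delta,\delta')$. Lemma 7, applied to the pairs of indices $((\delta,0,0),(\delta,0,1))$ for these $\delta$, gives $\delta\ne\delta'$ with $r_{\delta',0,0}<r_{\delta,0,0}$ and $r_{\delta',0,1}>r_{\delta,0,1}$. So $\theta^0(\delta,\delta')=(0,1)$, and $\chi_{\delta',0}(s_\delta)=0$. For the pair $(e_{\{\delta\},0,0},e_{\{\delta\},0,1})\in H^2$ we would need both entries of $\theta^0(\delta,\delta')$ to vanish, and that is impossible. One coordinate of $H$ can be made to vanish, but not two. The proof below is this computation, with bookkeeping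 for arbitrary elements of $H^n$.

## 6. $H^n$ has tightness below $\lambda$

**Lemma 8.** If $S\subset H^n$ and $s^*\in\overline S$, there is $S'\subset S$ with $|S'|<\lambda$ and $s^*\in\overline{S'}$.

**Proof. Step 1: a $\lambda$-sequence that witnesses failure.** By homogeneity let $s^*=0$, and suppose the lemma fails for $S$. For $\delta<\lambda$ let $H^*_\delta$ be the span of the $e_{E,m,i}$ with $E\subset\delta$. Then $|H^*_\delta|<\lambda$, so $0\notin\overline{S\cap(H^*_\delta)^n}$, and there are $k_\delta<\omega$ and finite $F_\delta\subset\lambda$ with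
$$S\cap(H^*_\delta)^n\cap N^n_{k_\delta,F_\delta}=\emptyset.\tag{3}$$
Since $0\in\overline S$, we can pick $s_\delta=(s^1_\delta,\dots,s^n_\delta)\in S\cap N^n_{k_\delta,F_\delta}$. The aim is to find $\delta<\delta'$ such that $s_\delta$ contradicts (3) for $\delta'$.

**Step 2: thinning out, so that all $s_\delta$ look alike.** Let $D_\delta$ be the union of all $E$ such that some $e_{E,m,i}$ occurs in some $s^t_\delta$, and let $c_\delta=D_\delta\cup F_\delta$, a finite set. By (3), $s_\delta\notin(H_\delta^*)^n$, so $c_\delta\not\subset\delta$, that is, $\delta\le\max c_\delta$. Hence each finite set equals $c_\delta$ for fewer than $\lambda$ many $\delta$, and there are $\lambda$ many $\delta$ with distinct $c_\delta$. By the $\Delta$-system lemma for the regular uncountable $\lambda$, there is a set of $\lambda$ many $\delta$ for which the $c_\delta$ are distinct, have the same size $l$, and form a $\Delta$-system with root $d$; then $l_0:=|d|<l$. Write $c_\delta=\{c_\delta(0),\dots,c_\delta(l-1)\}$ injectively, where $c_\delta(j)$ $(j<l_0)$ is a fixed enumeration of $d$. For each such $\delta$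 consider the following data:

* the integer $k_\delta$;
* the set $\rho=\{j<l:c_\delta(j)\in F_\delta\}$;
* the finite set of all $(t,A,m,i)$ with $A\subset l$ such that $e_{E,m,i}$ with $E=\{c_\delta(j):j\in A\}$ occurs in $s^t_\delta$; let $M\ge1$ be the least such integer that exceeds all levels $m$ occurring;
* rational boxes $V^m_j\ni w^m_{c_\delta(j)}$ $(j<l,\ m<M)$ such that for $j'\ne j$ the projections of $V^m_{j'}$ and $V^m_j$ to each of the $n+1$ axes are disjoint, and such that for every $e_{E,m,i}$ occurring in $s_\delta$ and every $\beta\in E$, each $V^m_j$ is contained in or disjoint from $U^m_{E,\beta}$.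

Such boxes exist. All $r_{\beta,m,k}$ are distinct, so small boxes have disjoint projections. The reals are irrational and the boxes $U^m_{E,\beta}$ have rational endpoints, so $w^m_{c_\delta(j)}\notin\partial U^m_{E,\beta}$, and a small box around it lies inside or outside. There are finitely many conditions. There are only countably many possible data, so there is a set $Q$ with $|Q|=\lambda$ on which all the data are constant. Let $k$ be the common value of $k_\delta$.

**Step 3: how $s_\delta$ is seen from $c_{\delta'}$.** We claim the following. Let $\delta\ne\delta'$ in $Q$, $j\in\rho$, $m<M$, $\gamma=c_\delta(j)$, $\gamma'=c_{\delta'}(j)$. If $j<l_0$, then $\chi_{\gamma',m}(s_\delta^t)=0$ for all $t$. If $j\ge l_0$, then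
$$\chi_{\gamma',m}(s^t_\delta)=\langle\pi^t_{j,m},\theta^m(\gamma,\gamma')\rangle,\tag{4}$$
where $\pi^t_{j,m}\in\mathbb Z_2^{n+1}$ has as $i$-th entry the parity of the number of $e_{E,m,i}$ occurring in $s^t_\delta$ with $c_\delta(j)\in E$. This vector does not depend on $\delta\in Q$, by constancy of the third item of the data.

Since $\gamma\in F_\delta$ and $s_\delta\in N^n_{k,F_\delta}$, we have $\chi_{\gamma,m}(s^t_\delta)=0$. If $j<l_0$, then $\gamma'=\gamma$, and the first assertion follows. Let $j\ge l_0$. Then $\gamma'\in c_{\delta'}\setminus d$, so $\gamma'\notin c_\delta$. Consider a basis vector $e_{E,m,i}$ occurring in $s^t_\delta$, with $E=\{c_\delta(j'):j'\in A\}\subset c_\delta$; thus $\gamma'\notin E$. Both $w^m_\gamma$ and $w^m_{\gamma'}$ lie in $V^m_j$, because the boxes are the same for $\delta$ and $\delta'$.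

*Case $j\notin A$.* Then $\gamma\notin E$ too, and we show $a^m_E(\gamma)=a^m_E(\gamma')$. Suppose first that $V^m_j\subset U^m_{E,\beta}$ for some $\beta=c_\delta(j')$, $j'\in A$; so $j'\ne j$. Since $w^m_\beta\in V^m_{j'}$, and the projections of $V^m_j$ and $V^m_{j'}$ to every axis are disjoint intervals, each coordinate of $w^m_\beta$ lies on the same side of the corresponding coordinates of $w^m_\gamma$ and of $w^m_{\gamma'}$. So $\sigma^m(\beta,\gamma)=\sigma^m(\beta,\gamma')$, and $a^m_E(\gamma)=\theta^m(\beta,\gamma)=\theta^m(\beta,\gamma')=a^m_E(\gamma')$. Otherwise $V^m_j$ is disjoint from all $U^m_{E,\beta}$ $(\beta\in E)$, and $a^m_E(\gamma)=\mathbf 1=a^m_E(\gamma')$.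

*Case $j\in A$.* Then $\gamma\in E$ and $a^m_E(\gamma)=0$. Since $w^m_\gamma\in V^m_j\cap U^m_{E,\gamma}$, we have $V^m_j\subset U^m_{E,\gamma}$. So $w^m_{\gamma'}\in U^m_{E,\gamma}$, and $a^m_E(\gamma')=\theta^m(\gamma,\gamma')$.

Now sum $a^m_{E,i}(\gamma')-a^m_{E,i}(\gamma)$ over the basis vectors $e_{E,m,i}$ of level $m$ occurring in $s^t_\delta$. The left side is $\chi_{\gamma',m}(s^t_\delta)-\chi_{\gamma,m}(s^t_\delta)=\chi_{\gamma',m}(s^t_\delta)$. On the right only the $E$ containing $c_\delta(j)$ contribute, each with the $i$-th entry of $\theta^m(\gamma,\gamma')$. This is (4).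

**Step 4: directions in which all $n$ coordinates vanish.** For $l_0\le j<l$ and $m<M$ choose a nonzero $\theta_{j,m}\in\mathbb Z_2^{n+1}$ with $\langle\pi^t_{j,m},\theta_{j,m}\rangle=0$ for $t=1,\dots,n$. (For $j\notin\rho$ define $\pi^t_{j,m}$ by the same formula.) This is possible because these are $n$ homogeneous linear equations in $n+1$ unknowns. It is the only place where the number $n$ of factors is compared with $n+1$.

**Step 5: realizing these directions by some $\delta<\delta'$.** Let $x_\delta=(r_{c_\delta(j),m,k'})_{l_0\le j<l,\ m<M,\ k'\le n}$. Choose a countable $Q_0\subset Q$ with $\{x_\delta:\delta\in Q_0\}$ dense in $\{x_\delta:\delta\in Q\}$. As $\lambda$ is regular and uncountable, there is $\delta^*<\lambda$ with $Q_0\subset\delta^*$ and $s_\delta\in(H^*_{\delta^*})^n$ for all $\delta\in Q_0$. The index tuples of the $x_\delta$ are injective, and they have pairwise disjoint ranges because the sets $c_\delta\setminus d$ are pairwise disjoint. Apply Lemma 7 to those with $\delta\in Q\setminus\delta^*$ (there are $\lambda$ of them), with sign $+1$ at $(j,m,k')$ if $(\theta_{j,m})_{k'}=1$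 and $-1$ if $(\theta_{j,m})_{k'}=0$. We get $\delta'',\delta'\in Q\setminus\delta^*$ such that for all $j,m,k'$ in question
$$r_{c_{\delta''}(j),m,k'}<r_{c_{\delta'}(j),m,k'}\ \text{ if }(\theta_{j,m})_{k'}=1,\qquad r_{c_{\delta''}(j),m,k'}>r_{c_{\delta'}(j),m,k'}\ \text{ if }(\theta_{j,m})_{k'}=0.$$
Lemma 7 does not tell us which of $\delta'',\delta'$ is smaller. But for fixed $\delta'$ these are open conditions on $x_{\delta''}$, so by density they hold with $\delta''$ replaced by some $\delta\in Q_0$, and $\delta<\delta^*\le\delta'$. Now $\sigma^m(c_\delta(j),c_{\delta'}(j))=\theta_{j,m}\neq0$, hence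
$$\theta^m(c_\delta(j),c_{\delta'}(j))=\theta_{j,m}\qquad(l_0\le j<l,\ m<M).$$

**Step 6: the contradiction.** We have $F_{\delta'}=\{c_{\delta'}(j):j\in\rho\}$. By Step 3 and the choice of $\theta_{j,m}$, $\chi_{\gamma',m}(s^t_\delta)=0$ for all $\gamma'\in F_{\delta'}$, $m<M$ and all $t$. For $m\ge M$ this is trivial, since only levels below $M$ occur in $s_\delta$. Also $s_\delta\in N^n_k$ and $k=k_{\delta'}$. So $s_\delta\in N^n_{k_{\delta'},F_{\delta'}}$. Finally $s_\delta\in(H^*_{\delta^*})^n\subset(H^*_{\delta'})^n$. Thus $s_\delta\in S\cap(H^*_{\delta'})^n\cap N^n_{k_{\delta'},F_{\delta'}}$, contradicting (3). $\square$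

## 7. The powers of $G=L\times H$

**Powers $1\le j\le n$.** We compute $\mu(G^j)$. We have $G^j\cong L^j\times H^j$, and a bijection $\lambda\times j\to\lambda$ gives an isomorphism of the pair $(K^j,L^j)$ with $(K,L)$. The space $Z=H^j$ is homeomorphic to a subspace of $H^n$, so by Lemma 8 it has tightness below $\lambda$. Hence by Lemma 5 every continuous map of $L^j\times H^j$ to a metrizable space $Y$ extends to a continuous map $K^j\times H^j\to Y$. The space $K^j\times H^j$ is Dieudonné complete by (D2) and (D4), and it contains $L^j\times H^j$ densely. By (D3),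
$$\mu(G^j)=K^j\times H^j .$$
This is a topological group containing $G^j$ as a topological subgroup, so $G^j$ is a PT-group.

**Powers $j\ge n+1$.** The pattern satisfies $a^m_E(\gamma)=0\iff\gamma\in E$. So by (1) the elements $\mathbf e_{E,m}\in H^{n+1}_m$ satisfy $\chi_{\gamma,m}(\mathbf e_{E,m})=0$ for $\gamma\in E$ and $\chi_{\gamma,m}(\mathbf e_{E,m})\ne0$ for $\gamma\notin E$. For fixed $m$ they are nonzero and distinct. Lemma 6 with $q=n+1$ and $\Gamma=\lambda$ gives a continuous function on $L\times H^{n+1}$ with no continuous extension to $K\times H^{n+1}$. By Lemma 3, $G^j$ is not a PT-group for any $j\ge n+1$.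

This proves the Theorem. For $n=1$, $G$ is a PT-group and $G\times G$ is not, which answers Question 3: yes. $\blacksquare$

## 8. Moscow groups when $\mathrm{cf}(2^{\aleph_0})=\omega_1$

**Proof of the Addendum.** Let $\lambda=\omega_1$ and $1\le j\le n$. Identify $L^j$ with $L$ and let $Z=H^j$. By Lemma 8, $Z$ is countably tight, and its points are $G_\delta$. In this proof $[x|F]$ is taken in $L$. Let $W\subset L\times Z$ be open and $(g,z)\in\overline W$. We must find a $G_\delta$-set containing $(g,z)$ and contained in $\overline W$.

**Step 1: countably many witnesses near $(g,z)$.** For finite $F\subset\lambda$ put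
$$S_F=\{z'\in Z:W\cap([g|F]\times\{z'\})\ne\emptyset\}.$$
Every neighborhood $O$ of $z$ has $W\cap([g|F]\times O)\neq\emptyset$, so $z\in\overline{S_F}$. Pick a countable $S'_F\subset S_F$ with $z\in\overline{S'_F}$. For $z'\in S'_F$ pick $x_{F,z'}\in[g|F]$ with $(x_{F,z'},z')\in W$ and a finite $t(F,z')\supset F$ with $[x_{F,z'}|t(F,z')]\times\{z'\}\subset W$.

**Step 2: closing off.** Let $A_0=\emptyset$, let $A_{i+1}$ be the union of $A_i$ and all $t(F,z')$ with $F\subset A_i$ finite and $z'\in S'_F$, and put $A=\bigcup_iA_i$. By induction each $A_i$ is countable, so $A$ is countable. A finite $F\subset A$ lies in some $A_i$, so $t(F,z')\subset A$ for all finite $F\subset A$ and $z'\in S'_F$.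

**Step 3: the $G_\delta$-set.** Let $y\in L$ with $y|A=g|A$, and let $[y|t]\times O$ be a basic neighborhood of $(y,z)$. Put $F=t\cap A$ and choose $z'\in S'_F\cap O$. Let $x^*\in L$ equal $x_{F,z'}$ on $t(F,z')\subset A$, equal $y$ on $t\setminus A$, and be $0$ elsewhere. On $t\cap A=F\subset t(F,z')$ we have $x^*=x_{F,z'}=g=y$, so $x^*\in[y|t]$. Also $x^*\in[x_{F,z'}|t(F,z')]$, so $(x^*,z')\in W\cap([y|t]\times O)$. Hence $(y,z)\in\overline W$.

So the set $\{y\in L:y|A=g|A\}\times\{z\}$ contains $(g,z)$ and lies in $\overline W$. It is a $G_\delta$, because $A$ is countable and $z$ is a $G_\delta$-point of $Z$. Thus $G^j$ is a Moscow group. $\square$
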